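# When does a product of hereditary graph classes have finitely many obstructions?

## Graphs that lose all their edges when one vertex is deleted

Which graphs can be made edgeless by deleting at most one vertex? These are the graphs in which some vertex lies on every edge, that is, a star together with isolated vertices, or no edges at all. The property passes to induced subgraphs, so it is described by its minimal forbidden induced subgraphs. Let us find them.

Suppose no vertex of $G$ lies on all edges. If any two edges of $G$ meet, then the edges either share a common vertex or form a triangle, so $G$ contains $K_3$. Otherwise there are two disjoint edges $ab$ and $cd$. Look at the graph induced on $\{a,b,c,d\}$. If two of the possible cross edges $ac,ad,bc,bd$ are present and share an endpoint, there is a triangle. If not, at most two cross edges are present, and they are disjoint: with none we see $2K_2$, with one $P_4$, with two $C_4$. So the obstructions are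
$$K_3,\quad 2K_2,\quad P_4,\quad C_4 .$$
None of these is an induced subgraph of another, and none has a vertex on all its edges, so this is exactly the list. It is finite.

Now change the question slightly: which graphs can be split into *two* edgeless parts? These are the bipartite graphs. The minimal forbidden induced subgraphs are the odd cycles, and the list is infinite.

In both cases we split the vertex set of a graph into two parts, and each part has to lie in a class with a finite list of obstructions. Once the list for the product is finite, once it is not. We want to know which pairs of classes give a finite list.

## Hereditary classes, their products, and a conjectured criterion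

All graphs are finite and simple, and classes of graphs are closed under isomorphism. We write $G(X)$ for the subgraph of $G$ induced by $X\subseteq V(G)$, $G-X$ for $G(V(G)\setminus X)$, and $G\sqcup G'$ for a disjoint union. The null graph has no vertices and is an induced subgraph of every graph.

**Definition (hereditary, finitely generated).** A class $P$ is *hereditary* if it is closed under induced subgraphs; our hereditary classes are always non-empty, so they contain the null graph. A hereditary class is *finitely generated*, abbreviated f.g., if its set of minimal forbidden induced subgraphs is finite (up to isomorphism). A class is *finite* if it has finitely many members up to isomorphism. It is *proper* if it is not the class of all graphs.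

The class $\mathcal O$ of edgeless graphs is f.g., with the single obstruction $K_2$; the class $\mathcal K$ of complete graphs is f.g., with the single obstruction $2K_1$. The class of forests is not f.g.: its obstructions are all the cycles.

We shall use finite generation in the following form. *A hereditary class $X$ is f.g. if and only if there is an $N$ such that every graph not in $X$ has an induced subgraph on at most $N$ vertices that is not in $X$.* Indeed, a graph outside $X$ contains a minimal forbidden graph (delete vertices as long as one stays outside $X$), so if there are finitely many of these, take $N$ to be their largest order. Conversely, given $N$, a minimal forbidden graph has an induced subgraph of order at most $N$ outside $X$, and by minimality this is the graph itself; so there are finitely many.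

**Definition ($\alpha$-bounded, $\omega$-bounded).** A hereditary class $P$ is *$\alpha$-bounded* if the stability number $\alpha(H)$ is bounded over $H\in P$, and *$\omega$-bounded* if the clique number $\omega(H)$ is.

Thus $\mathcal K$ is $\alpha$-bounded and $\mathcal O$ is $\omega$-bounded. If $\alpha$ is unbounded on $P$, then $P$ contains arbitrarily large edgeless graphs, hence all of them. So $P$ is $\alpha$-bounded if and only if $P\not\supseteq\mathcal O$, and likewise $\omega$-bounded if and only if $P\not\supseteq\mathcal K$. By Ramsey's theorem, an infinite hereditary class contains $\mathcal O$ or $\mathcal K$.

**Definition (product).** A *$(P,Q)$-partition* of $G$ is an ordered partition $V(G)=A\cup B$, $A\cap B=\emptyset$, with $G(A)\in P$ and $G(B)\in Q$; either part may be empty. $P\circ Q$ is the class of all graphs that have a $(P,Q)$-partition.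

For instance $P_4\in\mathcal K\circ\mathcal O$: the two middle vertices form a clique, the two ends a stable set. The product is a hereditary class, because one can restrict a partition. It is commutative, it is associative (a graph lies in a product of three classes when its vertex set splits into three suitable parts, however we bracket), and it is monotone in each factor. Write $\overline P$ for the class of complements of graphs in $P$. Then $\overline{P\circ Q}=\overline P\circ\overline Q$, and $P$ is f.g. if and only if $\overline P$ is. Complementation exchanges $\mathcal O$ with $\mathcal K$, and $\alpha$-bounded with $\omega$-bounded.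

Let $\mathcal N_k$ be the class of all graphs with at most $k$ vertices. Then $\mathcal N_i\circ\mathcal N_j=\mathcal N_{i+j}$ and $\overline{\mathcal N_k}=\mathcal N_k$. Let $\mathcal O^k$ be the class of $k$-colorable graphs, so $\mathcal O^p\circ\mathcal O^q=\mathcal O^{p+q}$. Our opening examples were $\mathcal N_1\circ\mathcal O$ and $\mathcal O\circ\mathcal O$.

The following known result of Zverovich will be used without proof.

**Zverovich's theorem.** If $P$ is an $\alpha$-bounded hereditary class, $Q$ is an $\omega$-bounded hereditary class, and both are f.g., then $P\circ Q$ is f.g.

The paper "Bipartition of Graphs into Subgraphs with Prescribed Hereditary Properties" is the source of the following statement, which we are to prove or disprove.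

**Conjecture.** Let $P$ and $Q$ be hereditary classes distinct from the class of all graphs. Then $P\circ Q$ is f.g. if and only if either

- (i) $P$ is an $\alpha$-bounded f.g. class and $Q$ is an $\omega$-bounded f.g. class (or vice versa), or
- (ii) $P$ is a finite class and $Q$ is an f.g. class (or vice versa).

Our examples agree with it: $(\mathcal N_1,\mathcal O)$ satisfies (ii), while $(\mathcal O,\mathcal O)$ satisfies neither condition. Nevertheless the conjecture is false. Its "if" part holds, and in the "only if" part the finiteness and boundedness claims hold; what fails is the claim that $P$ and $Q$ must themselves be f.g. Here is what we shall prove.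

**Theorem A.** There is an infinite hereditary class $Q$, not f.g., such that $\mathcal N_1\circ Q$ is f.g. Hence $(\mathcal N_1,Q)$ satisfies neither (i) nor (ii), and the conjecture is false.

**Theorem A′.** The failure also occurs with (1) $P$ infinite, f.g. and $\alpha$-bounded and $Q$ infinite, $\omega$-bounded and not f.g.; and with (2) $P$, $Q$ both infinite and both not f.g.

**Theorem B.** If $P,Q$ are proper hereditary classes and both contain $\mathcal O$, or both contain $\mathcal K$, then $P\circ Q$ is not f.g. Consequently, for proper $P,Q$: if $P\circ Q$ is f.g., then $P$ or $Q$ is finite, or one of them is $\alpha$-bounded and the other $\omega$-bounded.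

**Theorem C.** If $P,Q$ are proper hereditary classes and both are f.g., then $P\circ Q$ is f.g. if and only if (i) or (ii) holds.

**Theorem D.** For proper hereditary $P,Q$: $P\circ Q$ is f.g. if and only if there are f.g. hereditary classes $P_0\supseteq P$, $Q_0\supseteq Q$ with $P_0\circ Q_0=P\circ Q$ such that $(P_0,Q_0)$ satisfies (i) or (ii).

**Corollary E.** If $P$ is $\alpha$-bounded, $Q$ is proper and closed under disjoint unions, and $P\circ Q$ is f.g., then $Q$ is f.g. (By complementation there is a dual statement for $\omega$-bounded classes and joins.)

## A finite class times a finitely generated class

The "if" part under (i) is Zverovich's theorem. Under (ii) it is the next lemma, which we also need for the counterexample.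

**Lemma 1.** If $P$ is finite and $Q$ is f.g., then $P\circ Q$ is f.g.

*Proof.* If $Q$ is the class of all graphs, so is $P\circ Q$, and there is nothing to forbid. Otherwise let $k$ be the largest order of a graph in $P$, and let $r$ be the largest order of a minimal forbidden graph of $Q$. Since the null graph is in $Q$, $r\ge1$. Let $G\notin P\circ Q$. We want a bounded set $W$ with $G(W)\notin P\circ Q$, and we find it by writing down a bounded amount of evidence against every possible $P$-part.

Build a rooted tree whose nodes are subsets of $V(G)$, with root $\emptyset$. A node $A$ with $G(A)\notin P$ is a leaf. If $G(A)\in P$, then $G-A\notin Q$, since otherwise $A$ would be the $P$-part of a partition. So there is a set $F_A\subseteq V(G)\setminus A$ with $|F_A|\le r$ and $G(F_A)\notin Q$. Let the children of $A$ be the sets $A\cup\{v\}$, $v\in F_A$. There is at least one child, since $F_A\neq\emptyset$.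

A node at depth $d$ has exactly $d$ elements. An internal node $A$ has $G(A)\in P$, so its depth is at most $k$. Hence the tree is finite, with at most $1+r+\dots+r^k$ internal nodes. Let $W$ be the union of all $F_A$ over internal nodes. Then $|W|\le r(1+r+\dots+r^k)$, and every node is a subset of $W$.

Suppose $W=A^*\cup B^*$ is a $(P,Q)$-partition of $G(W)$. The root $\emptyset$ is contained in $A^*$. If an internal node $A$ is contained in $A^*$, then $F_A\not\subseteq B^*$, because $G(F_A)\notin Q$ and $G(B^*)\in Q$. So some $v\in F_A$ lies in $A^*$, and the child $A\cup\{v\}$ is contained in $A^*$. Walking down the tree we reach a leaf $A\subseteq A^*$ with $G(A)\notin P$. This contradicts $G(A^*)\in P$. So $G(W)\notin P\circ Q$, and the size of $W$ is bounded in terms of $k$ and $r$ only. $\square$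

We shall use one family of such products. Let $\mathcal D$ be the class of graphs of maximum degree at most $2$, and put
$$\mathcal S_b=\mathcal N_b\circ\mathcal D ,\qquad\text{so that}\qquad \mathcal N_j\circ\mathcal S_b=\mathcal S_{b+j}. \tag{1}$$
A graph is in $\mathcal S_b$ when deleting some $b$ or fewer vertices leaves maximum degree at most $2$. If a graph has a vertex of degree at least $3$, that vertex and three of its neighbors induce a $4$-vertex graph with a vertex of degree $3$; so $\mathcal D$ is f.g., and by Lemma 1 every $\mathcal S_b$ is f.g.

## Trying to cancel one vertex

Take the simplest interesting $P$. For $P=\{\text{null graph}\}$ we have $P\circ Q=Q$, so the conjecture holds trivially. Every other hereditary class contains $K_1$, so the next class is $\mathcal N_1=\{\text{null graph},K_1\}$. The conjecture then asserts in particular that if $\mathcal N_1\circ Q$ is f.g. with $Q$ infinite, then $Q$ is f.g.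

Here is the natural attempt. Let all minimal forbidden graphs of $\mathcal N_1\circ Q$ have at most $N$ vertices, and suppose $Q$ has a minimal forbidden graph $F$ with more than $N$ vertices. Take two disjoint copies, $2F$. Deleting one vertex leaves a whole copy of $F$, so $2F\notin\mathcal N_1\circ Q$. Hence there is an induced subgraph of $2F$ on at most $N$ vertices that is not in $\mathcal N_1\circ Q$. It has the form $F'\sqcup F''$, where $F'$ and $F''$ are *proper* induced subgraphs of $F$, since $|V(F)|>N$. By minimality of $F$, both $F'$ and $F''$ lie in $Q$. If $Q$ is closed under disjoint unions, then $F'\sqcup F''\in Q$, a contradiction, and we are done. (This argument becomes Corollary E below.)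

Without that closure the argument stops right there: both pieces lie in $Q$, but nothing forces their union into $\mathcal N_1\circ Q$. So a counterexample must have two members of $Q$ whose disjoint union is not in $Q$, and the large obstructions of $Q$ should come from this.

## A claw that can always be avoided

The other ingredient is a small observation about $\mathcal N_1$. Let $\mathcal N_4\setminus\{K_{1,3}\}$ be the class of graphs with at most four vertices that are not claws. It is hereditary. What is $\mathcal N_1\circ(\mathcal N_4\setminus\{K_{1,3}\})$? It is all of $\mathcal N_5=\mathcal N_1\circ\mathcal N_4$. A graph with at most three vertices is already in $\mathcal N_4\setminus\{K_{1,3}\}$, and a graph with four vertices gets there by deleting one vertex. For five vertices we need: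

**Lemma 2.** Every graph $L$ on five vertices has a $4$-vertex induced subgraph that is not isomorphic to $K_{1,3}$.

*Proof.* Suppose all five are claws. Each edge of $L$ lies in exactly three of them, so $3e(L)=5\cdot3$ and $e(L)=5$. Deleting any vertex leaves $3$ edges, so every vertex has degree $2$. But then $L$ contains no $K_{1,3}$. $\square$

So the extra free vertex makes the ban on the claw invisible: among five vertices, we can choose which one to give to $\mathcal N_1$ so that the other four do not form a claw. The choice of the claw matters. For a graph $H$ on $b$ vertices and $j\ge1$, consider the condition
$$\text{every graph on } b+j \text{ vertices has a } b\text{-vertex induced subgraph not isomorphic to } H. \tag{2}$$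
For $j=1$ no edgeless or complete $H$ satisfies (2), since a larger edgeless or complete graph violates it. With three vertices this leaves $P_3$, which fails because of $C_4$, and $K_2\sqcup K_1$, which fails because of $2K_2$. So $b=4$ is the first chance for $j=1$, and there the claw works by Lemma 2. The path $P_4$ fails for $j=1$ because of $C_5$.

The class $\mathcal N_4\setminus\{K_{1,3}\}$ is finite, and it is f.g. To get infinitely many obstructions, we replace $\mathcal N_4$ by $\mathcal S_4=\mathcal N_4\circ\mathcal D$, and ban a claw only when it is *forced* to be the deleted set and when, in addition, an induced cycle is present elsewhere. Cycles of all lengths give obstructions of all sizes, and the pendant leaves in the next construction force the deleted set.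

## The classes $Q_H$ and the proof of Theorem A

Let $H$ be a forest on $b\ge1$ vertices. Let $T_H$ be the forest obtained from $H$ by attaching $b+3$ new pendant leaves to every vertex of $H$. Call $V(H)$ the *core*. For $n\ge3$ let $F_n=T_H\sqcup C_n$. Put
$$Q_H=\{G\in\mathcal S_b:\ G\text{ has no induced subgraph isomorphic to any }F_n,\ n\ge3\}.$$
This is a hereditary class. For $H=K_{1,3}$ we have $b=4$, every core vertex gets $7$ leaves, and $T_H$ has $4+28=32$ vertices.

**Lemma 3 (the core is forced).** If $Z\subseteq V(F_n)$, $|Z|\le b$ and $\Delta(F_n-Z)\le2$, then $Z$ is the core.

*Proof.* A core vertex outside $Z$ would keep at least $(b+3)-b=3$ of its leaves as neighbors in $F_n-Z$. So $Z$ contains the core, which has $b$ elements. $\square$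

**Lemma 4 (unbounded obstructions).** $Q_H$ is infinite and not f.g.

*Proof.* Edgeless graphs lie in $\mathcal D\subseteq\mathcal S_b$ and contain no $F_n$; so $\mathcal O\subseteq Q_H$. Next, $F_n\notin Q_H$ for each $n$, so $F_n$ contains a minimal forbidden induced subgraph $M$ of $Q_H$. Deleting the core of $F_n$ leaves maximum degree $2$, so $F_n\in\mathcal S_b$, and hence $M\in\mathcal S_b$. If $M$ missed a vertex of $C_n$, then $M$ would be a forest, because $T_H$ is a forest. A forest contains no $F_m$, since $F_m$ contains a cycle. So $M$ would be in $Q_H$, a contradiction. Hence $M$ contains all of $C_n$ and has at least $n$ vertices. As $n$ is arbitrary, the orders of the minimal forbidden graphs are unbounded. $\square$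

**Lemma 5 (the ban disappears).** If $H$ and $j\ge1$ satisfy (2), then $\mathcal N_j\circ Q_H=\mathcal S_{b+j}$. In particular $\mathcal N_j\circ Q_H$ is f.g.

*Proof.* Since $Q_H\subseteq\mathcal S_b$, (1) gives $\mathcal N_j\circ Q_H\subseteq\mathcal S_{b+j}$. Conversely let $G\in\mathcal S_{b+j}$.

**Step 1: small graphs.** This disposes of the case $|V(G)|\le b+j$. Delete $\min(j,|V(G)|)$ vertices. At most $b$ vertices remain, so the rest is in $\mathcal S_b$, and it is too small to contain any $F_n$. So it is in $Q_H$.

**Step 2: choosing what to give to $\mathcal N_j$.** Now let $|V(G)|>b+j$. There is $B\subseteq V(G)$ with $|B|\le b+j$ and $\Delta(G-B)\le2$; enlarging $B$ keeps the second property, so we may take $|B|=b+j$ exactly. By (2), applied to $G(B)$, there is $J\subset B$ with $|J|=j$ and $G(B\setminus J)\not\cong H$. Deleting the $b$ vertices of $B\setminus J$ from $G-J$ leaves $G-B$. So $G-J\in\mathcal S_b$.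

**Step 3: no $F_n$ survives.** The purpose is to show $G-J\in Q_H$. Suppose $Y\subseteq V(G)\setminus J$ induces a copy of some $F_n$. Put $Z=Y\cap(B\setminus J)$; then $|Z|\le b$. Since $Y\cap J=\emptyset$, the graph $G(Y)-Z$ is an induced subgraph of $G-B$, so it has maximum degree at most $2$. By Lemma 3, $Z$ is the core of this copy. So $|Z|=b$, hence $Z=B\setminus J$, and $G(B\setminus J)\cong H$. This contradicts the choice of $J$. So $G-J\in Q_H$ and $G\in\mathcal N_j\circ Q_H$.

Finally, $\mathcal S_{b+j}$ is f.g. by Lemma 1. $\square$

*Proof of Theorem A.* Take $H=K_{1,3}$, $b=4$, $j=1$. Lemma 2 is condition (2). With $Q=Q_{K_{1,3}}$, Lemma 5 gives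
$$\mathcal N_1\circ Q=\mathcal S_5,$$
which is f.g., whereas $Q$ is infinite and not f.g. by Lemma 4. Both $\mathcal N_1$ and $Q$ are non-empty hereditary classes, and neither is the class of all graphs. Condition (i), in either order, requires both classes to be f.g., so it fails. Condition (ii) requires either that $\mathcal N_1$ is finite and $Q$ is f.g., or that $Q$ is finite and $\mathcal N_1$ is f.g.; both fail. So the conjecture is false. $\square$

Explicitly, $Q$ consists of the graphs that can be reduced to maximum degree at most $2$ by deleting at most four vertices and that contain no induced $T_{K_{1,3}}\sqcup C_n$, $n\ge3$. As we saw, $\mathcal N_1$ is the smallest $P$ for which the conjecture could fail.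

Let us see how this class escapes the cancellation attempt. We have $T_H\in Q$, since it is a forest in $\mathcal S_4$. But $2T_H\notin\mathcal S_5=\mathcal N_1\circ Q$: it has eight core vertices with seven leaves each. If we delete at most five vertices, at least three core vertices survive, and bringing even one of them down to two leaves would use up all five deletions, so another one keeps its seven leaves. Thus $2F_n\notin\mathcal N_1\circ Q$ is witnessed by its subgraph $2T_H$, on $64$ vertices for every $n$: exactly a disjoint union $F'\sqcup F''$ of members of $Q$ that is not in $\mathcal N_1\circ Q$.

## Counterexamples with both classes infinite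

Could the conjecture fail only because one class is finite? Theorem A′ says no.

*Proof of Theorem A′ (1).* Let $Q=Q_{K_{1,3}}$ and $P=\mathcal N_1\circ\mathcal K$. Then $P$ is infinite, f.g. by Lemma 1, and has $\alpha\le2$. The class $Q$ is infinite and not f.g., and it is $\omega$-bounded: a clique in a graph of $\mathcal S_4$ has at most $4+3=7$ vertices, since a graph of maximum degree at most $2$ has no clique on four vertices. Conditions (i) and (ii) fail, as neither class is finite and $Q$ is not f.g. But
$$P\circ Q=\mathcal K\circ(\mathcal N_1\circ Q)=\mathcal K\circ\mathcal S_5 .$$
Here $\mathcal K$ is f.g. and $\alpha$-bounded, and $\mathcal S_5$ is f.g. with $\omega\le8$. So $P\circ Q$ is f.g. by Zverovich's theorem. $\square$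

For part (2) we want each of $P,Q$ to be non-f.g. while the two together repair one another. The plan is to use an $H$ for which one free vertex is *not* enough to hide the ban but two free vertices are, to give one free vertex to each side, and to let the sides borrow from each other. We have already met such an $H$: the path $P_4$, which fails (2) for $j=1$ because of $C_5$.

*Proof of Theorem A′ (2).* Let $H=P_4$, $b=4$.

**Step 1: two free vertices suffice.** We verify (2) for $j=2$. By Ramsey's theorem every $6$-vertex graph contains a triangle or a stable set of size $3$, and $P_4$ contains neither. So any four vertices including such a triple induce a graph different from $P_4$. Lemma 5 gives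
$$\mathcal N_2\circ Q_{P_4}=\mathcal S_6 . \tag{3}$$

**Step 2: one free vertex does not.** Let $R=\mathcal N_1\circ Q_{P_4}$. We show that $R$ is not f.g. Let $F'_n=T'\sqcup C_n$, where $T'$ is obtained from a $5$-cycle, called the core, by attaching $8$ pendant leaves at each vertex.

First, $F'_n\notin R$. We must show that deleting at most one vertex never leaves a graph in $Q_{P_4}$. If a core vertex is deleted, the remaining core is a $P_4$ with $8\ge b+3=7$ leaves at each vertex, so the rest contains an induced $T_{P_4}\sqcup C_n$ and is not in $Q_{P_4}$. If no vertex, or one vertex outside the core, is deleted, then the rest is not even in $\mathcal S_4$: a further deletion of at most four vertices misses some core vertex, and this vertex keeps at least $8-1-4=3$ leaves.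

Second, if $M$ is an induced subgraph of $F'_n$ missing a vertex of $C_n$, then $M\in R$. Delete a core vertex if $M$ contains all five of them, and delete nothing otherwise. What remains is a forest, so it contains no $F_m$. It is in $\mathcal S_4$, since deleting the at most four remaining core vertices leaves isolated vertices and pieces of paths. So it is in $Q_{P_4}$.

Hence a minimal forbidden graph of $R$ contained in $F'_n$ contains all of $C_n$, so it has at least $n$ vertices. As $n$ is arbitrary, $R$ is not f.g.

**Step 3: the product.** Put $P=\overline R$ and $Q=R$. Since $R\supseteq\mathcal O$ and $\overline R\supseteq\mathcal K$, both are infinite. Neither is f.g., so (i) and (ii) fail. They are proper, because $R\subseteq\mathcal S_5$ has bounded clique number. Now $\overline R=\mathcal N_1\circ\overline{Q_{P_4}}$, so using $\mathcal N_1\circ\mathcal N_1=\mathcal N_2$,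
$$P\circ Q=\overline{Q_{P_4}}\circ\mathcal N_2\circ Q_{P_4} .$$
Let the left factor absorb $\mathcal N_2$: by (3), $\overline{Q_{P_4}}\circ\mathcal N_2=\overline{Q_{P_4}\circ\mathcal N_2}=\overline{\mathcal S_6}$. By (1), $\mathcal S_6=\mathcal S_4\circ\mathcal N_2$, so $\overline{\mathcal S_6}=\overline{\mathcal S_4}\circ\mathcal N_2$, and we have $\mathcal N_2$ back for the right factor:
$$P\circ Q=\overline{\mathcal S_6}\circ Q_{P_4}=\overline{\mathcal S_4}\circ\mathcal N_2\circ Q_{P_4}=\overline{\mathcal S_4}\circ\mathcal S_6 .$$
Here $\overline{\mathcal S_4}$ is f.g. with $\alpha\le7$, and $\mathcal S_6$ is f.g. with $\omega\le9$. By Zverovich's theorem the product is f.g. $\square$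

## Products of two classes containing all edgeless graphs

We turn to what is true in the "only if" part. The example $\mathcal O\circ\mathcal O$ suggests Theorem B: if $P$ and $Q$ both contain $\mathcal O$, then the product is not f.g. For a proof we need, for every $N$, a graph $G\notin P\circ Q$ all of whose induced subgraphs on at most $N$ vertices are in $P\circ Q$. For $\mathcal O\circ\mathcal O$ a long odd cycle does this.

Let $P,Q\supseteq\mathcal O$ be proper. Let $p$ be the largest integer with $\mathcal O^p\subseteq P$. It exists and $p\ge1$, because $\mathcal O\subseteq P$, and because any graph $A_0\notin P$ lies in $\mathcal O^{\chi(A_0)}$. Define $q\ge1$ likewise for $Q$. For example, the class of triangle-free graphs has $p=2$, and the class of forests has $p=1$, as the bipartite graph $C_4$ is not a forest. Choose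
$$A\notin P,\ A\in\mathcal O^{p+1},\qquad B\notin Q,\ B\in\mathcal O^{q+1},\qquad m=\max(p,q)+1 .$$
Since $p,q\ge1$, we have $2\le m\le p+q$. Small subgraphs are no trouble if $G$ is locally $(p+q)$-colorable, since
$$\mathcal O^{p+q}=\mathcal O^p\circ\mathcal O^q\subseteq P\circ Q . \tag{4}$$
So we look for a graph that is locally $m$-colorable, but in which any partition puts $A$ into the first part or $B$ into the second.

If $A=K_{p+1}$ and $B=K_{q+1}$, it would be enough that every partition of the vertex set puts an $m$-clique into one of the parts. Step 1 below constructs such a graph $\Gamma$. For general $A$ and $B$ we need more than cliques, and the first thing to try is to blow up $\Gamma$: replace each vertex by a large stable set, and each edge by a complete bipartite graph. This is not enough. Let $P=Q$ be the class of $P_4$-free graphs. It contains $\mathcal O$, and $p=q=1$, since $P_4$ is bipartite; so $m=2$, and $\Gamma$ may be a long odd cycle with vertices $1,\dots,2r+1$ in cyclic order, $r\ge2$. In the complete blow-up with parts $V_1,\dots,V_{2r+1}$, let $X$ be the union of $V_1,V_2,V_4,V_6,\dots,V_{2r}$ and let $Y$ be the union of $V_3,V_5,\dots,V_{2r+1}$. Among the indices of $X$ the only adjacent pair is $\{1,2\}$, and the indices of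 $Y$ are pairwise non-adjacent. So $X$ induces a complete bipartite graph with isolated vertices, $Y$ is stable, and both are $P_4$-free. The blow-up lies in $P\circ Q$.

The trouble is that complete bipartite graphs contain too few induced subgraphs. The remedy is to put *random* bipartite graphs between the blown-up parts. Then large pieces of the parts of a $k$-clique will contain every $k$-colorable graph as an induced subgraph.

### The clique-unavoidable, locally $m$-colorable graph

A hypergraph is *$m$-uniform* if all its hyperedges have $m$ elements. It has chromatic number at least $3$ if every coloring of its vertices with two colors has a monochromatic hyperedge. A *Berge cycle* of length $\ell\ge2$ consists of distinct vertices $v_1,\dots,v_\ell$ and distinct hyperedges $e_1,\dots,e_\ell$ with $v_i,v_{i+1}\in e_i$, indices modulo $\ell$. For instance, two hyperedges sharing two vertices form a Berge cycle of length $2$.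

**Theorem (Erdős and Hajnal).** For all $m,N\ge2$ there is a finite $m$-uniform hypergraph $\mathcal H$ with chromatic number at least $3$ and no Berge cycle of length $\ell$, $2\le\ell\le N$.

The reference is Acta Math. Acad. Sci. Hungar. 17 (1966) 61–99; a constructive proof is due to Lovász, ibid. 19 (1968) 59–67. Here is a short deletion argument for completeness. Take $v$ vertices, $v$ large, and make each $m$-set a hyperedge independently with probability $\rho=v^{1-m+\varepsilon}$, where $\varepsilon=1/(2N)$. For a Berge cycle of length $\ell$ there are at most $v^\ell$ choices of vertices and then at most $v^{m-2}$ choices for each hyperedge; the hyperedges are distinct, so the expected number of cycles of length $\ell$ is at most $(v^{m-1}\rho)^\ell=v^{\varepsilon\ell}\le v^{1/2}$. By Markov's inequality, the probability that there are at least $v/2$ Berge cycles of length at most $N$ is at most $2Nv^{-1/2}$, which tends to $0$. The probability that some set of $\lceil v/4\rceil$ vertices contains no hyperedge is, using $\binom um\ge(u/m)^m$ for $u\ge m$, at most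
$$2^v(1-\rho)^{\binom{\lceil v/4\rceil}{m}}\le\exp\bigl(v\ln2-(4m)^{-m}v^{1+\varepsilon}\bigr)\to0 .$$
So for large $v$ some outcome avoids both events. Delete one vertex from each Berge cycle of length at most $N$, and keep the hyperedges that lie in the remaining set. More than $v/2$ vertices remain, so in any two-coloring some color class has at least $\lceil v/4\rceil$ vertices and contains a hyperedge, which has survived. $\square$

*Proof of Theorem B, first assertion.* By complementation we may assume $P,Q\supseteq\mathcal O$. Let $p,q,A,B,m$ be as above, and fix $N\ge2$.

**Step 1: the graph $\Gamma$.** Its purpose is to have an $m$-clique in one part of every partition while being locally $m$-colorable. Take $\mathcal H$ from the theorem for $m$ and $N$, and let $\Gamma$ be the graph on $V(\mathcal H)$ in which two vertices are adjacent if and only if they lie in a common hyperedge.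

(a) *For every partition $V(\Gamma)=I\cup J$, one of $I,J$ contains an $m$-clique of $\Gamma$.* Some hyperedge is monochromatic, and a hyperedge is an $m$-clique.

(b) *Every $W\subseteq V(\Gamma)$ with $|W|\le N$ induces an $m$-colorable, hence $(p+q)$-colorable, subgraph.* Otherwise take such a $W$ with $\Gamma(W)$ not $m$-colorable and $|W|$ minimal. Then every vertex has degree at least $m$ in $\Gamma(W)$: if some $w$ had degree at most $m-1$, we could $m$-color $\Gamma(W\setminus\{w\})$ by minimality and then color $w$. Let $E_W=\{e\in E(\mathcal H):|e\cap W|\ge2\}$. For $w\in W$, each neighbor of $w$ in $\Gamma(W)$ lies with $w$ in a member of $E_W$, and one hyperedge accounts for at most $m-1$ neighbors of $w$. So each $w\in W$ lies in at least two members of $E_W$. Each member of $E_W$ contains at least two elements of $W$. Hence the bipartite incidence graph between $W$ and $E_W$, which is non-empty, has minimum degree at least $2$ and contains a cycle. This cycle alternates between $\ell\ge2$ distinct vertices and $\ell$ distinct hyperedges, so it is a Berge cycle of length $\ell$ with $2\le\ell\le|W|\le N$, a contradiction.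

**Step 2: the random blow-up.** The purpose is to make every $k$-clique of $\Gamma$ produce induced copies of a given $k$-colorable graph. Let $V(\Gamma)=\{1,\dots,s\}$, and let $V_1,\dots,V_s$ be disjoint sets of size $n$. Let $G$ be the random graph on $\bigcup V_i$ in which each pair $xy$ with $x\in V_i$, $y\in V_{i'}$, $ii'\in E(\Gamma)$ is an edge independently with probability $\frac12$, and there are no other edges.

**Claim.** For $n$ large, the following holds with positive probability, for $(D,k)=(A,p+1)$ and for $(D,k)=(B,q+1)$: for every ordered clique $(i_1,\dots,i_k)$ of $\Gamma$ and all $U_l\subseteq V_{i_l}$ with $|U_l|\ge n/2$ ($1\le l\le k$), the graph $G(U_1\cup\dots\cup U_k)$ contains an induced copy of $D$.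

*Proof of the Claim.* There will be about $2^{kn}$ choices of the sets $U_l$ to take care of, so we want failure probability $\exp(-cn^2)$ for each. For this we find about $n^2$ *independent* chances of success. Fix $D$, the clique and the sets. Let $V(D)=\{d_1,\dots,d_a\}$, where $a\ge1$ since $D$ is not the null graph, and fix a proper coloring of $D$ with colors $1,\dots,k$.

Let $z=\lfloor n/(2a)\rfloor$. By Bertrand's postulate, applied to $\lfloor z/2\rfloor$, there is a prime $\pi$ with $z/2<\pi\le z$ as soon as $z\ge2$; for $n$ large, $\pi>a$. Choose pairwise disjoint sets $X_1,\dots,X_a$ of size $\pi$ with $X_t\subseteq U_l$ if $d_t$ has color $l$. This is possible, since $a\pi\le az\le n/2\le|U_l|$. Index each $X_t$ by $\mathbb Z_\pi$. For $(x,y)\in\mathbb Z_\pi^2$, let the *trial* $(x,y)$ be the $a$-tuple whose $t$-th entry is the element of $X_t$ with index $x+ty$. If $t\ne t'$, then $0<|t-t'|<\pi$, so the indices $x+ty$ and $x+t'y$ determine $y$ and then $x$. Hence distinct trials agree in at most one entry.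

A trial *succeeds* if sending $d_t$ to the $t$-th entry, for all $t$, is an induced embedding of $D$ into $G$. Consider a pair $d_t,d_{t'}$. If the colors are equal, the two are non-adjacent in $D$, and the two entries lie in the same $V_i$, so they are non-adjacent in $G$; nothing is required. If the colors are distinct, the entries lie in $V_i$ and $V_{i'}$ with $ii'\in E(\Gamma)$, so they form a random pair, which behaves correctly with probability $\frac12$. So a trial succeeds with probability at least $2^{-\binom a2}\ge2^{-a^2}$. Different trials use disjoint sets of random pairs: the $X_t$ are disjoint, so a pair of entries determines the two positions $t,t'$ and then the trial. Hence the $\pi^2$ trials are independent, and the probability that all fail is at most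
$$(1-2^{-a^2})^{\pi^2}\le\exp(-2^{-a^2}\pi^2)\le\exp(-cn^2),\qquad c=\frac{2^{-a^2}}{64a^2},$$
because for $n\ge4a$ we have $z\ge n/(2a)-1\ge n/(4a)$, and so $\pi\ge n/(8a)$.

For each of the two graphs $D$ there are at most $s^k$ ordered cliques, and, for each of them, at most $2^{kn}\le2^{sn}$ choices of the sets $U_l$ (if there is a $k$-clique at all, $k\le s$). Since $s^k2^{sn}\exp(-cn^2)\to0$ for each $D$, the total failure probability tends to $0$. $\square$

Fix $n$ and a graph $G$ as in the Claim.

**Step 3: $G\notin P\circ Q$.** Let $V(G)=X\cup Y$ be a partition. We let each part $V_i$ vote: let $I=\{i:|X\cap V_i|\ge n/2\}$ and $J=\{1,\dots,s\}\setminus I$, so that $|Y\cap V_i|\ge n/2$ for $i\in J$. By (a), $I$ or $J$ contains an $m$-clique. In the first case $I$ contains a $(p+1)$-clique, as $m\ge p+1$. By the Claim with $U_l=X\cap V_{i_l}$, the graph $G(X)$ contains an induced $A$, so $G(X)\notin P$. In the second case $J$ contains a $(q+1)$-clique, $G(Y)$ contains an induced $B$, and $G(Y)\notin Q$. So $X\cup Y$ is not a $(P,Q)$-partition.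

**Step 4: small subgraphs of $G$ are in $P\circ Q$.** Let $W\subseteq V(G)$ with $|W|\le N$. The map $f$ sending each element of $V_i$ to $i$ takes edges of $G$ to edges of $\Gamma$, and $|f(W)|\le N$. By (b), $\Gamma(f(W))$ is $(p+q)$-colorable. Composing with $f$ gives a proper $(p+q)$-coloring of $G(W)$. By (4), $G(W)\in P\circ Q$.

So a minimal forbidden graph of $P\circ Q$ inside $G$ has more than $N$ vertices. As $N$ is arbitrary, $P\circ Q$ is not f.g. $\square$

*Proof of Theorem B, consequence.* Let $P\circ Q$ be f.g. with $P,Q$ proper and both infinite. By Ramsey's theorem $P$ contains $\mathcal O$ or $\mathcal K$. Complementing both classes if necessary, we may assume $P\supseteq\mathcal O$; complementation interchanges $\alpha$- and $\omega$-boundedness, which only changes which class plays which role. By the first assertion, $Q\not\supseteq\mathcal O$. So $Q$ is $\alpha$-bounded, and, being infinite, it contains $\mathcal K$. By the first assertion again, now for $\mathcal K$, we get $P\not\supseteq\mathcal K$. So $P$ is $\omega$-bounded. $\square$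

## Replacing the factors by finitely generated overclasses

*Proof of Theorem C.* If (i) or (ii) holds, then $P\circ Q$ is f.g. by Zverovich's theorem or by Lemma 1. Conversely, let $P,Q$ be proper and f.g. with $P\circ Q$ f.g. By Theorem B, either one of them is finite, which is (ii) since the other is f.g., or one is $\alpha$-bounded and the other $\omega$-bounded, which is (i) since both are f.g. $\square$

In Theorem A the class $Q$ was not f.g., but $\mathcal N_1\circ Q=\mathcal N_1\circ\mathcal S_4$, with $\mathcal S_4\supseteq Q$ f.g. Theorem D says that this is the general picture. The overclasses come from forgetting large obstructions.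

**Definition (truncation).** For hereditary $P$ and $N\ge1$, let $P^{(N)}$ be the class of graphs all of whose induced subgraphs on at most $N$ vertices lie in $P$.

If $P$ is the class of forests, $P^{(N)}$ consists of the graphs without induced cycles of length at most $N$. In general, $P^{(N)}$ is hereditary, contains $P$, and has the same members as $P$ on at most $N$ vertices. It is f.g., because a graph outside $P^{(N)}$ has an induced subgraph on at most $N$ vertices outside $P$, hence outside $P^{(N)}$. Its minimal forbidden graphs are exactly those of $P$ with at most $N$ vertices. Indeed, a minimal forbidden graph $F$ of $P^{(N)}$ has at most $N$ vertices by the previous sentence, and on such graphs membership in $P$ and in $P^{(N)}$ agree; the same agreement shows that a minimal forbidden graph of $P$ with at most $N$ vertices is minimal forbidden for $P^{(N)}$.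

**Lemma 6.** If all minimal forbidden graphs of $P\circ Q$ have at most $N$ vertices, then $P\circ Q=P^{(N)}\circ Q^{(N)}$.

*Proof.* The inclusion $\subseteq$ is monotonicity. Let $G\in P^{(N)}\circ Q^{(N)}$ and $W\subseteq V(G)$ with $|W|\le N$. Then $G(W)\in P^{(N)}\circ Q^{(N)}$. Both parts of a corresponding partition have at most $N$ vertices, so they induce graphs in $P$ and $Q$. Hence $G(W)\in P\circ Q$. So $G$ contains no minimal forbidden graph of $P\circ Q$, and $G\in P\circ Q$. $\square$

**Lemma 7.** If $P,Q$ are proper, then so is $P\circ Q$.

*Proof.* Take $A\notin P$ and $B\notin Q$, both non-null. Replace each vertex of $A$ by a copy of $B$, with vertices in different copies adjacent if and only if the corresponding vertices of $A$ are. Let $X\cup Y$ be a partition of the vertex set of the resulting graph $G$. Either $Y$ contains a whole copy of $B$, and then $G(Y)\notin Q$; or $X$ meets every copy, and one vertex of $X$ from each copy gives an induced $A$, so $G(X)\notin P$. So $G\notin P\circ Q$. $\square$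

*Proof of Theorem D.* If such $P_0,Q_0$ exist, then $P\circ Q=P_0\circ Q_0$ is f.g. by Zverovich's theorem or Lemma 1. Conversely, let $P\circ Q$ be f.g. Choose $N\ge1$ such that all its minimal forbidden graphs have at most $N$ vertices, and put $P_0=P^{(N)}$, $Q_0=Q^{(N)}$. These classes are f.g. and contain $P$ and $Q$, and $P_0\circ Q_0=P\circ Q$ by Lemma 6. They are proper: if one of them were the class of all graphs, then so would be $P_0\circ Q_0=P\circ Q$, contradicting Lemma 7. So Theorem C applies to $(P_0,Q_0)$ and gives (i) or (ii). $\square$

Truncation also lets us carry out the earlier cancellation attempt in full, for every $\alpha$-bounded $P$ in place of $\mathcal N_1$.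

*Proof of Corollary E.* Let $\alpha(H)\le a$ for all $H\in P$, and let $N$ be as in Lemma 6.

**Step 1: $Q^{(N)}$ is closed under disjoint unions.** A minimal forbidden graph of $Q$ is connected: a disconnected one would be a disjoint union of two proper induced subgraphs, which lie in $Q$, and so would itself lie in $Q$. The minimal forbidden graphs of $Q^{(N)}$ are among those of $Q$, so they are connected too. If a disjoint union of two graphs of $Q^{(N)}$ were not in $Q^{(N)}$, it would contain one of these connected graphs, necessarily inside one of the two, a contradiction.

**Step 2: $Q=Q^{(N)}$.** Suppose there is $F\in Q^{(N)}\setminus Q$. By Step 1, the disjoint union of $a+1$ copies of $F$ lies in $Q^{(N)}\subseteq P^{(N)}\circ Q^{(N)}=P\circ Q$, the last equality by Lemma 6. Take a $(P,Q)$-partition of it. Vertices from different copies form a stable set, so the $P$-part meets at most $a$ copies. Hence one copy of $F$ lies entirely in the $Q$-part, and $F\in Q$, a contradiction. So $Q=Q^{(N)}$, which is f.g.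

The dual statement, for $P$ $\omega$-bounded and $Q$ proper and closed under joins, follows by applying this to $\overline P$ and $\overline Q$. $\square$
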